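# Queer components of the exponential family are bounded

## 1. Exponential maps, stability, and the components of the parameter plane

Throughout, $E_\kappa(z)=e^z+\kappa$ with a parameter $\kappa\in\mathbb C$. We begin with the vocabulary.

**Definition (singular orbit).** The image of $E_\kappa$ is $\mathbb C\setminus\{\kappa\}$, so $\kappa$ is the one omitted value. Its orbit is the singular orbit. We write
$$f_0(\kappa)=\kappa,\qquad f_j(\kappa)=E_\kappa^j(\kappa),\qquad F_j=f_j-\kappa=e^{f_{j-1}}\quad(j\ge1).$$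
By the chain rule $(E_\kappa^k)'(\kappa)=\prod_{j=1}^{k}e^{f_{j-1}}=\prod_{j=1}^kF_j$.

Example: if $\kappa>-1$ is real, then $e^x+\kappa\geq x+1+\kappa>x$ for all real $x$. The singular orbit is real and increasing, and it has no finite limit because $E_\kappa$ has no real fixed point. So it tends to $+\infty$.

**Definition (structural stability, bifurcation locus).** A parameter $\kappa_0$ is structurally stable if it has a neighborhood $U$ such that for every $\kappa\in U$ the map $E_\kappa$ is topologically conjugate to $E_{\kappa_0}$ on $\mathbb C$. The bifurcation locus $\mathcal B$ is the set of parameters that are not structurally stable.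

Example: $-1\in\mathcal B$. A conjugacy $h$ from $E_\kappa$ to $E_{\kappa'}$ maps the image of $E_\kappa$ onto the image of $E_{\kappa'}$, so $h(\kappa)=\kappa'$, and $h$ carries one singular orbit to the other. If $\kappa<-1$ is real, then $E_\kappa$ maps $\{\operatorname{Re}z<0\}$ into $D(\kappa,1)$, whose closure lies in that half-plane, so the singular orbit stays bounded. If $\kappa'>-1$ is real, the singular orbit tends to $\infty$. A homeomorphism of $\mathbb C$ cannot carry a bounded orbit to one that tends to $\infty$. So the two maps are not conjugate, and every neighborhood of $-1$ contains parameters of both kinds.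

**Definition (hyperbolic parameters and components).** The multiplier of a cycle of period $n$ is the derivative of $E_\kappa^n$ at one of its points; the cycle is attracting if the multiplier has modulus less than $1$. A parameter is hyperbolic if $E_\kappa$ has an attracting periodic orbit. The set $\mathcal H$ of hyperbolic parameters is open, and its connected components are the hyperbolic components.

Example: $z$ is an attracting fixed point exactly when $\kappa=z-e^z$ and $|e^z|<1$. So the parameters with an attracting fixed point form the set $\{z-e^z:\operatorname{Re}z<0\}$. Since $\operatorname{Re}(z-e^z)<1$ there, no parameter with $\operatorname{Re}\kappa\ge1$ has an attracting fixed point. Far to the right, hyperbolicity has to come from longer periods.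

If some iterate $E_\kappa^n$ has a fixed point with $|(E_\kappa^n)'|<1$, then $\kappa\in\mathcal H$, because that derivative is a power of the multiplier of the cycle. The set $\mathcal H$ is invariant under $\kappa\mapsto\kappa+2\pi i$ (conjugate by $z\mapsto z+2\pi i$) and under $\kappa\mapsto\bar\kappa$.

We take from the statement of the problem the fact that every hyperbolic component is a connected component of $\mathbb C\setminus\mathcal B$.

**Definition (queer component).** A queer component is a connected component of $\mathbb C\setminus\mathcal B$ that is not a hyperbolic component.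

This notion is defined by exclusion, so the small example we can offer is a test for what a queer component $U$ must avoid. It is an open set, and it is disjoint from $\mathcal H$, because hyperbolic components are other components of $\mathbb C\setminus\mathcal B$. An open set disjoint from $\mathcal H$ is disjoint from $\overline{\mathcal H}$. For instance, $U$ contains no parameter with $\operatorname{Re}\kappa<-1$ (Section 3).

**Definition (accessibility of infinity).** The point $\infty$ is accessible from a domain $U$ if some curve in $U$ tends to $\infty$.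

Example: an unbounded domain need not have $\infty$ accessible. Let
$$U=\{0<x<1,\,-1<y<0\}\cup\bigcup_{n\ge1}\{\tfrac1{n+1}<x<\tfrac1n,\ -1<y<n\}.$$
It is open, connected and unbounded. A curve in $U$ tending to $\infty$ eventually has $y>0$, so it eventually stays in one component of $U\cap\{y>0\}$. That component is a single channel $\{\frac1{n+1}<x<\frac1n,\ 0<y<n\}$, which is bounded: a contradiction.

**Textbook facts.** We use Koebe's $\frac14$-theorem (if $\varphi$ is univalent on $D(a,s)$, then $\varphi(D(a,s))\supset D(\varphi(a),\frac s4|\varphi'(a)|)$), Cauchy's estimates, Banach's fixed point theorem, the holomorphic implicit function theorem, Rouché's and Hurwitz's theorems, and the crossing lemma: in a closed rectangle, a path joining the left and right sides meets every path joining bottom and top. We also use the following consequence of the Schwarz–Pick lemma, called (SP) below.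

(SP) If $f$ is holomorphic on a disc or half-plane $D$ and $f(D)$ is relatively compact in $D$, then $f$ has a fixed point in $D$ whose multiplier has modulus less than $1$.

To see this, take $D$ to be the unit disc and $|f|\le s<1$. For $a\in D$ and $\varepsilon=\frac{1-s}2$, the map $z\mapsto f(z)+\varepsilon(f(z)-f(a))$ sends $D$ to $D$. It has value $f(a)$ and derivative $(1+\varepsilon)f'(a)$ at $a$. By Schwarz–Pick, $f$ contracts the hyperbolic metric by the factor $1/(1+\varepsilon)$. Banach's theorem gives the fixed point, and its multiplier is at most $1/(1+\varepsilon)$ in modulus.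

## 2. The boundedness problem and three statements

Here is the question, taken from "Dynamics of Exponential Maps", http://www.math.stonybrook.edu/theses/thesis03-1/part1.pdf: prove or disprove that every queer component of the exponential family is a bounded subset of $\mathbb C$. It is known that $\infty$ cannot be accessible from a queer component. The comb-like domain above shows that this fact alone does not settle the question: a domain can be unbounded without a single curve to $\infty$. The answer is that the conjecture is true.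

Two properties of a queer component will be used: it is connected, and it misses $\overline{\mathcal H}$. So the statements concern all such sets.

**Main Proposition.** Let $\alpha\in(0,\frac1{10}]$. There is $R=R(\alpha)$ such that if $X\subset\mathbb C\setminus\overline{\mathcal H}$ is connected, $\kappa_0\in X$ and $x_0:=\operatorname{Re}\kappa_0\ge R$, then $\operatorname{Re}\kappa>x_0-2$ for all $\kappa\in X$.

**Theorem A.** Every queer component is bounded. More generally, there is a constant $C$ such that every connected $X\subset\mathbb C\setminus\overline{\mathcal H}$ has diameter at most $C$.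

**Theorem B.** $\sup\{\operatorname{diam}X:\ X\subset\mathbb C\setminus\overline{\mathcal H}\text{ connected},\ X\cap\{\operatorname{Re}\kappa\ge x\}\ne\emptyset\}\to0$ as $x\to+\infty$.

Theorem B is a supplement and is not needed for Theorem A.

## 3. A left half-plane, the odd lines, and the reduction to one inequality

The simplest regions of $\overline{\mathcal H}$ can be found by hand, and they already confine $X$ to the left and vertically.

First, if $\operatorname{Re}\kappa<-1$, then $E_\kappa$ maps $\{\operatorname{Re}z<0\}$ into $D(\kappa,1)$, which is relatively compact in that half-plane. By (SP), $\kappa\in\mathcal H$.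

Second, on the lines $\operatorname{Im}\kappa=(2j+1)\pi$ the map is a real map in disguise: with $z=y+(2j+1)\pi i$ we have $e^z=-e^y$, so $E_{c+(2j+1)\pi i}$ becomes $y\mapsto c-e^y$.

**Lemma 1 (real family).** Let $g_c(y)=c-e^y$, $c\in\mathbb R$. If $c<1$, $g_c$ has an attracting fixed point $p<0$ with $p+e^p=c$. If $c>1$, it has an attracting real $2$-cycle, contained in $[c-e^c,c]$, of the form $m\pm\delta$ with $\delta>0$, $e^m=\delta/\sinh\delta$, $c=\log\frac\delta{\sinh\delta}+\delta\coth\delta$, and multiplier $(\delta/\sinh\delta)^2$. Consequently all lines $\operatorname{Im}\kappa=(2j+1)\pi$ lie in $\overline{\mathcal H}$.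

**Proof.** Let $c<1$. The function $p+e^p$ increases and equals $1$ at $0$, so the solution of $p+e^p=c$ is negative; its multiplier is $-e^p\in(-1,0)$. Now let $\delta>0$ and put $e^m=\delta/\sinh\delta$, $c=m+e^m\cosh\delta$. Then
$$c-e^{m\pm\delta}=m+e^m(\cosh\delta-e^{\pm\delta})=m\mp e^m\sinh\delta=m\mp\delta,$$
so $m\pm\delta$ is a $2$-cycle. Its multiplier is $e^{m+\delta}e^{m-\delta}=e^{2m}=(\delta/\sinh\delta)^2<1$. The function $c(\delta)=\log\frac\delta{\sinh\delta}+\delta\coth\delta$ is continuous on $(0,\infty)$. It tends to $1$ as $\delta\to0$, and it tends to $+\infty$ as $\delta\to\infty$, because it behaves like $\log(2\delta)$. So every $c>1$ occurs. Since $g_c^2(\mathbb R)\subset[c-e^c,c]$, the cycle lies there. Thus $c+(2j+1)\pi i\in\mathcal H$ for $c\ne1$, and the point with $c=1$ is in the closure. $\square$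

**Proof of Theorem A from the Main Proposition.** Fix $\alpha=\frac1{10}$, $R=R(\alpha)$, and let $X\subset\mathbb C\setminus\overline{\mathcal H}$ be connected. By the remarks above, $X\subset\{\operatorname{Re}\kappa\ge-1\}$, and $X$ lies in one strip $(2j-1)\pi<\operatorname{Im}\kappa<(2j+1)\pi$.

If $X$ has no point of real part at least $R$, then $X\subset\{-1\le\operatorname{Re}\kappa<R\}$. Otherwise pick $\kappa_0\in X$ with $\operatorname{Re}\kappa_0\ge R$, and let $\kappa,\kappa'\in X$. If $\operatorname{Re}\kappa'\ge R$, the Main Proposition with base point $\kappa'$ gives $\operatorname{Re}\kappa>\operatorname{Re}\kappa'-2$. If $\operatorname{Re}\kappa'<R$, the base point $\kappa_0$ gives $\operatorname{Re}\kappa>\operatorname{Re}\kappa_0-2>\operatorname{Re}\kappa'-2$. The roles of $\kappa$ and $\kappa'$ can be exchanged, so the real parts of $X$ lie in an interval of length at most $2$.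

In all cases $\operatorname{diam}X\le R+3+2\pi$. This applies to every queer component, since it is connected and misses $\overline{\mathcal H}$. $\blacksquare$

What remains is the Main Proposition. We must build, inside each half-strip and out of pieces of $\overline{\mathcal H}$, a fence around $X$ that lies in $\{\operatorname{Re}\kappa>x_0-2\}$. The plan is to follow the singular orbit of $\kappa_0$ until it first points nearly vertically or to the left, and to find the fence near the parameters that share this piece of orbit.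

## 4. Inverse branches and a test for hyperbolicity

$\operatorname{Log}$ and $\operatorname{Arg}$ are principal, $\operatorname{Arg}\in(-\pi,\pi]$, and $D(a,s)$ is an open disc. We produce attracting cycles in one way: we show that a disc returns into a smaller concentric disc. The next lemma controls how far a disc may spread along an expanding orbit.

**Lemma 2 (inverse branches).** Let $z_0,\dots,z_k$ satisfy $z_j=E_\kappa(z_{j-1})$ and $|z_j-\kappa|\ge2$ for $1\le j\le k$. There is a univalent inverse branch $\varphi$ of $E_\kappa^k$ on $D(z_k,\frac12|z_k-\kappa|)$ with $\varphi(z_k)=z_0$ and $|\varphi'(z_k)|=\prod_{j=1}^k|z_j-\kappa|^{-1}$. For $0<s\le\frac12|z_k-\kappa|$, $\varphi(D(z_k,s))\supset D(z_0,\frac s4|\varphi'(z_k)|)$.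

**Proof.** On $D(z_j,\frac12|z_j-\kappa|)$ write $z-\kappa=(z_j-\kappa)(1+x)$ with $|x|<\frac12$. The branch of $\log(z-\kappa)$ with value $z_{j-1}$ at $z_j$ is $z_{j-1}+\log(1+x)$. It is univalent, and $|\log(1+x)|\le-\log(1-|x|)<\log2$, so its image is in $D(z_{j-1},\log2)$. For $j\ge2$ we have $\log2<1\le\frac12|z_{j-1}-\kappa|$, so the image lies in the disc on which the next branch is defined. Compose the branches for $j=k,\dots,1$. The derivative of the $j$-th branch at $z_j$ is $1/(z_j-\kappa)$. The last claim is Koebe's theorem. $\square$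

**Lemma 3 (test).** Let $k\ge1$, $|F_j(\kappa)|\ge2$ for $1\le j\le k$, $w=f_k(\kappa)$, $\lambda=\prod_{j=1}^kF_j$. If $|e^w\lambda|\le\frac1{22}$, then $\kappa\in\mathcal H$.

**Proof.** Take $\varphi$ from Lemma 2 with $z_j=f_j$, so $|\varphi'(w)|=1/|\lambda|$. Since $\frac e{22}<\frac18$,
$$E_\kappa(D(w,1))\subset D(\kappa,e|e^w|)\subset D\big(\kappa,\tfrac1{8|\lambda|}\big)\subset\varphi(D(w,\tfrac12)).$$
Apply $E_\kappa^k$: $E_\kappa^{k+1}(D(w,1))\subset D(w,\frac12)$. By (SP), $E_\kappa^{k+1}$ has an attracting fixed point. $\square$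

A trial with $k=1$: here $F_1=e^\kappa$, $w=e^\kappa+\kappa$ and $e^w\lambda=e^{e^\kappa+2\kappa}$, so the test reads $\operatorname{Re}(e^\kappa+2\kappa)\le-\log22$ with $|e^\kappa|\ge2$. At $\kappa=2+\pi i$ the real part is $4-e^2<-3.3<-\log22$, so $2+\pi i\in\mathcal H$, in agreement with Lemma 1.

## 5. Singular orbits that stay in a cone, and inverses in the parameter plane

**Conventions.** $\alpha\in(0,\frac1{10}]$ is fixed and $\delta_0=\alpha^2/100$. "$R$ large" means larger than a constant depending only on $\alpha$ and on two absolute constants $r_1,\varepsilon_0$. These are fixed in Section 7 by considerations that use nothing from Sections 5 and 6.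

Let $x_0=\operatorname{Re}\kappa_0\ge R$. By $2\pi i$-periodicity assume $|\operatorname{Im}\kappa_0|\le\pi$. Put $a_0=\kappa_0$, $a_j=f_j(\kappa_0)$, $A_j=a_j-\kappa_0=e^{a_{j-1}}$, and define $s_j\in\mathbb Z$ by $a_{j-1}=\operatorname{Log}A_j+2\pi is_j$.

**Step 1. Growth as long as the orbit points to the right.** Suppose $k\ge1$ and $|\operatorname{Arg}A_j|<\frac\pi2-\alpha$ for $1\le j<k$; this is a standing assumption in this section. Then $|A_1|=e^{x_0}$, and for $1\le j<k$
$$|A_{j+1}|=e^{\operatorname{Re}a_j}=e^{x_0+\operatorname{Re}A_j}\ge e^{x_0+|A_j|\sin\alpha}\ge|A_j|^4,$$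
because inductively $|A_j|\ge e^R$ and $e^{x\sin\alpha}\ge x^4$ for $x\ge e^R$, $R$ large. With $\rho=|A_k|$ we get, for $R$ large,
$$|A_j|\ge e^{4^{j-1}x_0}\ (j\le k),\quad\sum_{j\le k}\tfrac1{|A_j|}\le2e^{-x_0},\quad\prod_{j\le k}|A_j|\le\rho^{4/3},\quad k\le\log\rho,\quad x_0\le\log\rho.\tag{1}$$
The product bound uses $|A_j|\le\rho^{4^{-(k-j)}}$ and $\sum_{i\ge0}4^{-i}=\frac43$; the last two bounds use $\log\rho\ge4^{k-1}x_0$. In particular $|A_j|\ge e^R$ for $j\le k$.

**Step 2. Solving one iterate backwards, uniformly in the parameter.** We want to prescribe $f_j(\kappa)=z$ and solve for $\kappa$. We do this one iterate at a time, on the half-strips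
$$T_j=\{\zeta:\operatorname{Re}\zeta>\operatorname{Re}a_j-2,\ |\operatorname{Im}\zeta-2\pi s_{j+1}|<2\pi\}.$$
Each is convex and contains $a_j$, because $\operatorname{Im}a_j-2\pi s_{j+1}=\operatorname{Arg}A_{j+1}$ has modulus at most $\pi$.

**Lemma 4 (one step).** Let $1\le j\le k$, and let $K:T_{j-1}\to\mathbb C$ be holomorphic with $|K'|\le1$, $K(a_{j-1})=\kappa_0$. Let $G\ni a_j$ be a domain with $|z-\kappa_0|\ge\frac12|A_j|$ and $|\operatorname{Arg}(z-\kappa_0)|\le2$ on $G$. There is a holomorphic $\zeta:G\to T_{j-1}$ with $\zeta(a_j)=a_{j-1}$, and for $z\in G$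
$$\zeta=\operatorname{Log}(z-K(\zeta))+2\pi is_j,\quad|K(\zeta)-\kappa_0|\le|\zeta-a_{j-1}|\le\delta_0|z-\kappa_0|,\quad|\zeta'(z)|\le\frac4{|A_j|}.$$

**Proof.** Let $z\in G$ and $t=|z-\kappa_0|\ge e^R/2$. Put
$$N_z=\{\operatorname{Re}\zeta\ge\operatorname{Re}a_{j-1}-\tfrac32,\ |\operatorname{Im}\zeta-2\pi s_j|\le4,\ |\zeta-a_{j-1}|\le\delta_0t\}.$$
This is a compact convex subset of $T_{j-1}$ (as $4<2\pi$) and contains $a_{j-1}$. For $\zeta\in N_z$, since $T_{j-1}$ is convex and $|K'|\le1$, $|K(\zeta)-\kappa_0|\le|\zeta-a_{j-1}|\le\delta_0t\le t/100$. So $0.99t\le|z-K(\zeta)|\le1.01t$ and $|\operatorname{Arg}(z-K(\zeta))|\le2.02$, and the map $\Theta_z(\zeta)=\operatorname{Log}(z-K(\zeta))+2\pi is_j$ is well defined and holomorphic. It satisfies three bounds.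

- Since $t\ge\frac12|A_j|$, $\operatorname{Re}\Theta_z\ge\log(0.495|A_j|)\ge\operatorname{Re}a_{j-1}-0.71$. Also $|\operatorname{Im}\Theta_z-2\pi s_j|\le2.02$.
- Both $\log|z-K(\zeta)|$ and $\log|A_j|=\operatorname{Re}a_{j-1}$ lie in $[0,\log t+\log2]$. So $|\Theta_z-a_{j-1}|\le\log t+\log2+2.02+\pi\le\log t+6\le\frac12\delta_0t$ for $R$ large.
- $|\Theta_z'|\le\frac1{0.99t}\le\frac12$.

Thus $\Theta_z$ is a contraction of $N_z$ into itself. It has a unique fixed point $\zeta(z)$ in $N_z$, and there the inequalities defining $N_z$ are strict.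

For holomorphy, fix $z_1\in G$. The equation $\zeta-\Theta_z(\zeta)=0$ has a left side holomorphic in $(z,\zeta)$ near $(z_1,\zeta(z_1))$, with $\zeta$-derivative $1-\Theta_z'\ne0$. So there is a local holomorphic solution $\tilde\zeta(z)$ with $\tilde\zeta(z_1)=\zeta(z_1)$. The strict inequalities persist, so $\tilde\zeta(z)\in N_z$ for $z$ near $z_1$, and uniqueness gives $\tilde\zeta=\zeta$ there.

Since $\Theta_{a_j}(a_{j-1})=\operatorname{Log}A_j+2\pi is_j=a_{j-1}$, we have $\zeta(a_j)=a_{j-1}$. Finally, differentiate $e^\zeta+K(\zeta)=z$: $\zeta'=1/(e^\zeta+K'(\zeta))$. As $|e^\zeta|=|z-K(\zeta)|\ge0.99t$, we get $|\zeta'|\le2/t\le4/|A_j|$. $\square$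

**Step 3. Iterating the lemma.** Let $1\le j<k$ and $z\in T_j$. Write $z-a_j=t=t_1+t_2$ with $t_1=\max(\operatorname{Re}t,0)$. Then $|\operatorname{Re}t_2|\le2$ and $|\operatorname{Im}t_2|<2\pi+\pi$, so $|t_2|\le2+3\pi<12$. Adding $t_1\ge0$ to $A_j$ keeps it in the cone $|\operatorname{Arg}|<\frac\pi2-\alpha$ and does not decrease its modulus. As $z-\kappa_0=A_j+t_1+t_2$, for $R$ large
$$|z-\kappa_0|\ge|A_j|-12,\qquad|\operatorname{Arg}(z-\kappa_0)|\le\tfrac\pi2-\tfrac34\alpha.\tag{2}$$
So Lemma 4 applies with $G=T_j$. Start from $K_0=\mathrm{id}$ on $T_0$. For $1\le j\le k-1$ we get $\zeta_j:T_j\to T_{j-1}$ and $K_j=K_{j-1}\circ\zeta_j$, with $|K_j'|\le4/|A_j|\le1$ and $K_j(a_j)=\kappa_0$. We also have $f_j\circ K_j=\mathrm{id}$ on $T_j$. Indeed, let $\kappa=K_j(z)=K_{j-1}(\zeta_j(z))$; inductively $f_{j-1}(\kappa)=\zeta_j(z)$, and $f_j(\kappa)=e^{\zeta_j(z)}+\kappa=z$ by the equation in Lemma 4. It follows that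
$$f_i\circ K_j=\zeta_{i+1}\circ\dots\circ\zeta_j\in T_i\qquad(0\le i\le j).$$
For $\kappa\in K_j(T_j)$ and $1\le i\le j$, Lemma 4 with $z=f_i$ gives $|\kappa-\kappa_0|\le\delta_0|f_i-\kappa_0|$. So $F_i=f_i-\kappa=(f_i-\kappa_0)(1+\delta)$ with $|\delta|\le\delta_0$, and by (2), for $R$ large,
$$|F_i|\ge\tfrac12|A_i|,\qquad|\operatorname{Arg}F_i|\le\tfrac\pi2-\tfrac\alpha2\qquad(1\le i\le j).\tag{3}$$

**Step 4. Orbits that never leave the cone.** The easiest case for our $X$ would be a real $\kappa_0\ge R$, where $\operatorname{Arg}A_j=0$ for all $j$. The next lemma says that such parameters do not occur in $X$.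

**Lemma 5.** If $|\operatorname{Arg}A_j|<\frac\pi2-\alpha$ for all $j\ge1$, then $\kappa_0\in\overline{\mathcal H}$.

**Proof.** We move the $k$-th iterate a bounded distance so that the next one points exactly left. Now $K_k$ is defined for every $k$. Let $z=\operatorname{Re}a_k+i(2\pi s_{k+1}+\pi)\in T_k$ and $\kappa=K_k(z)$; then $|z-a_k|\le2\pi$. By the derivative bounds on the convex set $T_k$,
$$|f_j(\kappa)-a_j|\le2\pi\prod_{i=j+1}^k\frac4{|A_i|}\qquad(0\le j<k).$$
The sum over $j<k$ is at most $2\pi\sum_{n\ge1}(4e^{-R})^n\le\frac12$ for $R$ large, and the case $j=0$ shows $\kappa\to\kappa_0$ as $k\to\infty$.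

Let $\rho'=|A_{k+1}|=e^{\operatorname{Re}a_k}$. Then $F_{k+1}(\kappa)=e^z=-\rho'$, and by (3) $|F_j(\kappa)|\ge2$ for $j\le k+1$. For $j\le k$, $|F_j(\kappa)|=|A_j|e^{\operatorname{Re}(f_{j-1}(\kappa)-a_{j-1})}$, so (1) with $k+1$ in place of $k$ gives $\prod_{j\le k+1}|F_j(\kappa)|\le e^{1/2}\prod_{j\le k+1}|A_j|\le2\rho'^{4/3}$. Moreover $\operatorname{Re}f_{k+1}(\kappa)=\operatorname{Re}\kappa-\rho'\le x_0+1-\rho'$ and $e^{x_0}\le\rho'$. Hence
$$\Big|e^{f_{k+1}}\prod_{j\le k+1}F_j\Big|\le2e\,\rho'^{7/3}e^{-\rho'}\le\tfrac1{22},$$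
and $\kappa\in\mathcal H$ by Lemma 3 with $k+1$ in place of $k$. Let $k\to\infty$. $\square$

## 6. The first vertical iterate and the coordinate $\tau$

From now on $\kappa_0\notin\overline{\mathcal H}$, and $k\ge1$ is the first index with $|\operatorname{Arg}A_k|\ge\frac\pi2-\alpha$; it exists by Lemma 5. By complex conjugation we may assume $\operatorname{Arg}A_k\in[\frac\pi2-\alpha,\pi]$. Put $\rho=|A_k|$, $\lambda_0=\prod_{j\le k}A_j$, $Y=\operatorname{Im}a_k$.

**Step 1. $A_k$ is almost vertical.** If $\operatorname{Re}a_k<-3\log\rho$, then $|e^{a_k}\lambda_0|\le\rho^{-3+4/3}\le\frac1{22}$, and Lemma 3 gives $\kappa_0\in\mathcal H$, a contradiction. So $\operatorname{Re}a_k\ge-3\log\rho$ and $\operatorname{Re}A_k=\operatorname{Re}a_k-x_0\ge-4\log\rho$. Hence, for $R$ large,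
$$\operatorname{Im}A_k\ge\rho\cos\alpha\ge0.99\rho.\tag{4}$$
This is clear if $\operatorname{Arg}A_k\le\frac\pi2$. If $\operatorname{Arg}A_k>\frac\pi2$, then $\operatorname{Im}A_k\ge\sqrt{\rho^2-16\log^2\rho}\ge\rho\cos\alpha$.

**Step 2. Using $w=f_k(\kappa)$ as a coordinate.** Let
$$\Omega=\{w:\operatorname{Re}w>-10\log\rho,\ |\operatorname{Im}w-Y|<\rho/10\}\ni a_k.$$
For $z\in\Omega$, $\operatorname{Im}(z-\kappa_0)\ge\operatorname{Im}A_k-\frac\rho{10}\ge0.8\rho$ and $\operatorname{Re}(z-\kappa_0)\ge-10\log\rho-x_0\ge-11\log\rho$. So $|z-\kappa_0|\ge\frac12\rho$ and $|\operatorname{Arg}(z-\kappa_0)|\le2$. Lemma 4 applies with $j=k$, $K=K_{k-1}$, $G=\Omega$, and gives $\zeta_k:\Omega\to T_{k-1}$. From now on write $K=K_{k-1}\circ\zeta_k:\Omega\to\mathbb C$. As in Section 5, $f_k\circ K=\mathrm{id}$. So $K$ is injective, and $K(a_k)=\kappa_0$, $K(\Omega)\subset T_0$.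

For $w\in\Omega$ write $\kappa=K(w)$, $f_j=f_j(K(w))$, $F_j=F_j(K(w))$. Then $f_{j-1}=\operatorname{Log}F_j+2\pi is_j$ for $1\le j\le k$, $f_j\in T_j$ for $j<k$, and (3) holds for $i<k$. Since $\kappa\in T_0$ and $|\operatorname{Im}\kappa_0-2\pi s_1|\le\pi$,
$$\operatorname{Re}\kappa>x_0-2,\qquad|\operatorname{Im}\kappa-\operatorname{Im}\kappa_0|<3\pi,\qquad\operatorname{Im}F_k=\operatorname{Im}(w-\kappa)\ge0.8\rho-3\pi\ge\tfrac\rho2.\tag{5}$$
Moreover $f_{j-1}=\zeta_j\circ\dots\circ\zeta_k(w)$, so $|\frac d{dw}\operatorname{Log}F_j|=|\frac{df_{j-1}}{dw}|\le\prod_{i=j}^k\frac4{|A_i|}$. The term $j=k$ is $4/\rho$, and each further step down multiplies the bound by at most $4e^{-R}$. So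
$$\sum_{j=1}^k\Big|\frac d{dw}\operatorname{Log}F_j\Big|\le\frac8\rho.\tag{6}$$

**Step 3. The coordinate that Lemma 3 suggests.** Let $c(w)=\sum_{j\le k}\operatorname{Log}F_j$, $\lambda=\prod_{j\le k}F_j=e^{c(w)}$ and
$$\tau(w)=w+c(w),\qquad\text{so that}\qquad e^\tau=e^w\lambda.$$
The number tested in Lemma 3 is $|e^\tau|$, so in this coordinate the test is a half-plane. Since $|\lambda|\ge1$, $\operatorname{Re}w\le\operatorname{Re}\tau$. Also $|\operatorname{Im}c|\le\pi k$. By (6), $|\tau'-1|\le8/\rho<1$, so $\tau$ is injective on the convex set $\Omega$. Put $\tau_0=\tau(a_k)$. As $\kappa_0\notin\mathcal H$, Lemma 3 gives $\operatorname{Re}\tau_0>-\log22>-4$.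

Example: let $k=1$ and $s_1=0$. Then $w=\kappa+e^\kappa$ and $c=\operatorname{Log}F_1=\kappa$, so $\tau=e^\kappa+2\kappa$. With $\kappa=x+iy$, the line $\operatorname{Re}\tau=-4$ is the curve $\cos y=-(4+2x)e^{-x}$, just above $y=\frac\pi2$. A line $\operatorname{Im}\tau=(2m+1)\pi$ is $e^x\sin y+2y=(2m+1)\pi$. If $x\to\infty$ along it with $\operatorname{Re}\tau\to+\infty$ and $0<y<\pi$, then $\sin y\to0$. The limit $y\to\pi$ is impossible, since it would make $e^x\cos y+2x\to-\infty$. So such a line starts near $y=\frac\pi2$ and runs off to the right, asymptotic to $y=0$.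

**Step 4. The image of $\tau$ contains a long half-strip.**

**Lemma 6.** $\Sigma:=\{\operatorname{Re}\tau>-6,\ |\operatorname{Im}\tau-\operatorname{Im}\tau_0|<\rho/20\}\subset\tau(\Omega)$.

**Proof.** Let $\tau^*\in\Sigma$ and $M=|\tau^*-\tau_0|$; assume $M>0$. We look for a fixed point of $w\mapsto\tau^*-c(w)$ on
$$N=\{\operatorname{Re}w\ge-9\log\rho,\ |\operatorname{Im}w-Y|\le\rho/15,\ |w-a_k|\le2M\}\subset\Omega,$$
a compact convex set containing $a_k$. By (6) the map is a contraction there. Since $a_k=\tau_0-c(a_k)$, we have $\tau^*-c(w)-a_k=(\tau^*-\tau_0)+(c(a_k)-c(w))$. We check that $N$ is mapped into itself.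

- Imaginary part: $|\operatorname{Im}(\tau^*-c(w))-Y|\le\frac\rho{20}+2\pi k\le\frac\rho{15}$, because $k\le\log\rho$.
- Distance: $|\tau^*-c(w)-a_k|\le M+\frac8\rho\cdot2M\le2M$.
- Real part: $\operatorname{Re}\tau_0=\operatorname{Re}a_k+\log|\lambda_0|$, so $-4<\operatorname{Re}\tau_0\le x_0+\rho+\frac43\log\rho\le2\rho$, and $M\le(\operatorname{Re}\tau^*+6)+(2\rho+6)+\frac\rho{20}$. Hence $\log|\lambda(w)|\le\log|\lambda_0|+\frac8\rho\cdot2M\le\frac43\log\rho+\frac{16\operatorname{Re}\tau^*}\rho+40$, and $\operatorname{Re}(\tau^*-c(w))\ge(1-\frac{16}\rho)\operatorname{Re}\tau^*-\frac43\log\rho-40\ge-9\log\rho$, because $\operatorname{Re}\tau^*>-6$.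

The fixed point $w\in\Omega$ satisfies $\tau(w)=\tau^*$. $\square$

Let $\omega:\Sigma\to\Omega$ be the inverse of $\tau$; then $|\omega'|\le2$. Put $\kappa(\tau)=K(\omega(\tau))$. This is injective and holomorphic on $\Sigma$, with $\kappa(\tau_0)=\kappa_0$ and values in $T_0\subset\{\operatorname{Re}\kappa>x_0-2\}$. Moreover $\kappa(\tau)\to\infty$ as $\tau\to\infty$ in $\Sigma$. Otherwise $\kappa(\tau_n)$ is bounded along some sequence $\tau_n\to\infty$; then $w_n=f_k(\kappa(\tau_n))$ is bounded, while $|\tau_n-\tau_0|\le2|w_n-a_k|$, a contradiction. Finally, by Lemma 3 and $e^{-4}<\frac1{22}$,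
$$\tau\in\Sigma,\ \operatorname{Re}\tau=-4\ \Longrightarrow\ \kappa(\tau)\in\mathcal H.\tag{7}$$

So the left side of our fence exists. We now need an upper and a lower side, running from $\operatorname{Re}\tau=-4$ to $+\infty$. Put $b=\pi k+1$. By (1), for $R$ large, $b+8\le\rho/40$ and $2b+20<\rho/20$. The goal is the following.

**Proposition 7.** For each $m\in\mathbb Z$ with $|(2m+1)\pi-\operatorname{Im}\tau_0|\le b+8$ there is a path $\Gamma_m:[0,\infty)\to\Sigma$ starting at $(2m+1)\pi i-4$, with $\operatorname{Re}\Gamma_m\ge-4$, $|\operatorname{Im}\Gamma_m-(2m+1)\pi|\le b$, $\operatorname{Re}\Gamma_m\to+\infty$ at the end, and $\kappa(\Gamma_m)\subset\overline{\mathcal H}$.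

The proof occupies Sections 7 and 8. In both, $m$ is as in the proposition.

## 7. The return map $\sigma-e^y$ near the odd points, and how far it reaches

**Step 1. The return map at an odd point is nearly the real family.** Write $\tau=(2m+1)\pi i+\sigma\in\Sigma$, with corresponding $w,\kappa,\lambda$. By (3) and (5), $|F_j|\ge2$ and $|F_k|\ge\frac\rho2$, so Lemma 2 gives a univalent inverse branch $\varphi$ of $E_\kappa^k$ on $D(w,\frac\rho4)$ with $\varphi(w)=\kappa$ and $\varphi(D(w,\frac\rho4))\supset D(\kappa,\frac\rho{16|\lambda|})$. So $E_\kappa^k$ maps $D(\kappa,\frac\rho{16|\lambda|})$ into $D(w,\frac\rho4)$. Hence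
$$\Phi(\xi)=E_\kappa^k(\kappa+\xi/\lambda)-w$$
maps $|\xi|<\rho/16$ into $D(0,\rho/4)$, with $\Phi(0)=0$ and $\Phi'(0)=(E_\kappa^k)'(\kappa)/\lambda=1$. By Cauchy's estimates its Taylor coefficients satisfy $|c_n|\le\frac\rho4(\frac{16}\rho)^n$. So for $|\xi|\le\rho/32$
$$|\Phi(\xi)-\xi|\le\frac\rho4\Big(\frac{16|\xi|}\rho\Big)^2\sum_{n\ge0}2^{-n}=\frac{128|\xi|^2}\rho.\tag{8}$$
Put $\zeta=w+y-\sigma$. Since $e^w=e^\tau/\lambda=-e^\sigma/\lambda$, we get $E_\kappa(\zeta)=\kappa-e^y/\lambda$ and $E_\kappa^{k+1}(\zeta)=w+\Phi(-e^y)$. In the coordinate $y$ the map $E_\kappa^{k+1}$ is therefore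
$$g_\sigma(y)=\sigma-e^y+\eta(\sigma,y),\qquad\eta=\Phi(-e^y)+e^y.\tag{9}$$

**Step 2. Where this comparison stops.** For real $\sigma=c$ the unperturbed map $c-e^y$ has an attracting cycle for every $c\ne1$ (Lemma 1). So the natural attempt is to perturb these cycles and to use the whole line $\operatorname{Im}\tau=(2m+1)\pi$, slightly bent, as a barrier. The control (8) is available for $|\xi|=|e^y|\le\rho/32$. For $c>1$ the larger point of the $2$-cycle is $y_+=m_c+\delta$, where $m_c$ denotes the number $m$ of Lemma 1. It satisfies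
$$e^{y_+}=c-(m_c-\delta)=e^{m_c}\cosh\delta+\delta=\delta(1+\coth\delta)>2\delta.$$
As $c\to\infty$, $\delta\to\infty$. As soon as $2\delta>\rho/32$, the point $-e^{y_+}$ is outside the disc where (8) says anything. So perturbation gives a barrier of bounded length in $\tau$, and $X$ might pass around its right end. A barrier of bounded length does not close the fence.

We keep perturbation for a compact piece, up to $\operatorname{Re}\tau=\log r_1$ with an absolute constant $r_1$, and continue differently from there (Section 8). Fix once and for all an absolute constant $r_1>e^2$ with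
$$4e^4re^{-r}\le1\quad\text{and}\quad128e^7r^2(1+r)^2e^{-r}\le1\qquad\text{for all }r\ge r_1.$$

**Step 3. The perturbed real family on a compact piece.** The interior difficulty is at $\sigma=1$, where the attracting fixed point becomes an attracting $2$-cycle. There we follow the multipliers as holomorphic functions of $\sigma$.

**Lemma 8 (perturbed model).** Let $r_1>e^2$, $L=\log r_1$, $S=r_1+20$, $Q=\{-5<\operatorname{Re}\sigma<L+1,\ |\operatorname{Im}\sigma|<1\}$, $B=D(0,S)$. There is $\varepsilon_0\in(0,1)$ such that for every holomorphic $\eta:Q\times B\to\mathbb C$ with $|\eta|<\varepsilon_0$ the following holds for $g_\sigma(y)=\sigma-e^y+\eta(\sigma,y)$. Let $\mathrm{Att}\subset Q$ be the set of $\sigma$ for which $g_\sigma$ has a cycle in $B$ of period $1$ or $2$ with multiplier of modulus $<1$. Then $D(L,\varepsilon_0)\subset\mathrm{Att}$, and there is a path from $-4$ to $L$ in $Q\cap\{\operatorname{Re}\sigma\ge-4\}$ contained in $\overline{\mathrm{Att}}$.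

**Proof.** A superscript $0$ denotes $\eta=0$.

*Away from $\sigma=1$.* For $\delta_2\in(0,\frac14)$ let $I=[-4,1-\delta_2]\cup[1+\delta_2,L]$. We claim that there are $\delta_3,\varepsilon>0$ such that if $|\eta|<\varepsilon$, then the $\delta_3$-neighborhood of $I$ within $Q$ is in $\mathrm{Att}$.

Let $c\in I$. By Lemma 1, $g_c^0$ has an attracting cycle of period $n\in\{1,2\}$, contained in $|y|\le r_1+5$: the fixed point satisfies $c-1\le p<0$, and the $2$-cycle lies in $[c-e^c,c]$ with $1<c\le L$. Let $z$ be a point of the cycle. Since $|((g_c^0)^n)'(z)|<1$, there is a closed disc $\Delta\subset B$ about $z$ with $(g_c^0)^n(\Delta)\subset\operatorname{int}\Delta$ and $g_c^0(\Delta)\subset B$. On $B$ we have $|g_\sigma-g_c^0|\le|\sigma-c|+\sup|\eta|$, and $g_c^0(\Delta)$ is a compact subset of $B$. Since $g_c^0$ is uniformly continuous on a compact neighborhood of $g_c^0(\Delta)$ in $B$, there is $s_c>0$ such that $g_\sigma(\Delta)\subset B$ and $g_\sigma^n(\Delta)\subset\operatorname{int}\Delta$ whenever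 $|\sigma-c|<2s_c$, $\sigma\in Q$, $|\eta|<s_c$. By (SP) on $\operatorname{int}\Delta$, $g_\sigma^n$ then has an attracting fixed point in $\Delta$, so $\sigma\in\mathrm{Att}$. Cover the compact set $I$ by finitely many discs $D(c_i,s_{c_i})$ and let $\delta_3=\varepsilon=\min s_{c_i}$. A point within $\delta_3$ of $I$ is within $2s_{c_i}$ of some $c_i$, which proves the claim. Clearly $\delta_3$ may be decreased.

*Near $\sigma=1$: the zeros.* We have $g_1^0(y)=-y-\frac{y^2}2-\frac{y^3}6-\cdots$. Substituting this into itself, the $y^2$ terms are $\frac12-\frac12=0$ and the $y^3$ terms are $\frac16-\frac12+\frac16=-\frac16$, so $(g_1^0)^2(y)-y=-\frac16y^3+O(y^4)$. Choose $\beta\in(0,1)$ such that in $|y|\le\beta$ the only zero of $(g_1^0)^2-\mathrm{id}$, and of $g_1^0-\mathrm{id}$, is $0$. Note that $|g_1^0|\le e^{\beta/4}-1<\beta$ on $|y|\le\beta/4$. By Rouché's theorem on $|y|=\beta$ and on $|y|=\beta/4$, there are $\delta_1\in(0,1)$ and $\varepsilon>0$ such that for $|\sigma-1|<\delta_1$, $|\eta|<\varepsilon$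 the following hold.

- In $|y|<\beta$ the function $g_\sigma-\mathrm{id}$ has exactly one zero $p(\sigma)$, and $h_\sigma=g_\sigma^2-\mathrm{id}$ has exactly three zeros $p,y_1,y_2$ with multiplicity. All of them are in $|y|<\beta/4$. On $|y|=\beta$, $|g_\sigma-\mathrm{id}|$ and $|h_\sigma|$ are bounded below by a positive constant independent of $\sigma,\eta$.
- $|g_\sigma|<\beta$ on $|y|\le\beta/4$.
- $|g_\sigma'(p(\sigma))+1|<1$.

Here $h_\sigma$ is defined for $|y|\le\beta$, since $|\sigma|+e^\beta+1<S$. The last item holds because $|1-e^p|\le e^{1/4}-1<0.3$, and $|\partial_y\eta|$ is small on $|y|\le1$ by Cauchy's estimates.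

*The multipliers as holomorphic functions.* Put
$$\mu(\sigma)=g_\sigma'(p(\sigma)),\qquad\nu(\sigma)=\frac12\Big[\frac1{2\pi i}\oint_{|y|=\beta}(g_\sigma^2)'(y)\frac{h_\sigma'(y)}{h_\sigma(y)}\,dy-\mu(\sigma)^2\Big].$$
The integral is the sum of $(g_\sigma^2)'$ over the three zeros of $h_\sigma$, and $(g_\sigma^2)'(p)=\mu^2$. So $\nu=\frac12[(g_\sigma^2)'(y_1)+(g_\sigma^2)'(y_2)]$. Since $p(\sigma)=\frac1{2\pi i}\oint_{|y|=\beta}y\frac{g_\sigma'-1}{g_\sigma-y}dy$, both $\mu,\nu$ are holomorphic on $D(1,\delta_1)$. By Cauchy's estimates for $\eta$, as $\sup|\eta|\to0$ they converge, with derivatives, uniformly on compact subsets to $\mu^0,\nu^0$.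

Suppose $\mu\ne-1$. As $|\mu+1|<1$, also $\mu\ne1$, so $\mu^2\ne1$ and $p$ is a simple zero of $h_\sigma$. Hence $y_1\ne p$, and $y_1$ is not fixed by $g_\sigma$. The point $g_\sigma(y_1)$ lies in $|y|<\beta$ and is a zero of $h_\sigma$. It differs from $y_1$, and it differs from $p$ since $g_\sigma(y_1)=p$ would give $y_1=g_\sigma^2(y_1)=g_\sigma(p)=p$. So $y_2=g_\sigma(y_1)\ne y_1$, and $\nu$ is the multiplier of this $2$-cycle.

Suppose $\mu=-1$. With $Y=y-p$ and $g_\sigma(p+Y)=p+\mu Y+aY^2+\cdots$,
$$h_\sigma=(\mu^2-1)Y+a\mu(1+\mu)Y^2+O(Y^3)=O(Y^3).$$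
So all three zeros equal $p$, and $\nu=\frac12(3\mu^2-\mu^2)=\frac12(3-1)=1$.

*The model values.* $\mu^0=-e^{p^0}$ with $p^0+e^{p^0}=\sigma$. At $\sigma=1$ we have $p^0=0$ and $(p^0)'=\frac12$, so $\mu^0(1)=-1$, $(\mu^0)'(1)=-\frac12$, and hence $\nu^0(1)=1$. For the derivative of $\nu^0$ use Lemma 1 with $D=\delta^2\downarrow0$. The cycle $m\pm\delta$ tends to $0$, so it is $\{y_1,y_2\}$, and $\sigma=1-\frac D6+\frac D3+O(D^2)=1+\frac D6+O(D^2)$, $\nu^0=(\delta/\sinh\delta)^2=1-\frac D3+O(D^2)$. So $(\nu^0)'(1)=-2$.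

*Choice of constants and the path.* Fix $\delta_2\in(0,\frac14)$ such that $3\delta_2<\delta_1$ and $|(\mu^0)'+\frac12|<\frac1{20}$, $|(\nu^0)'+2|<\frac1{20}$ on $D(1,3\delta_2)$. For this $\delta_2$ take $\delta_3<\delta_2/4$ as in the first part. Then take $\varepsilon_0\le\delta_3$ so small that the first part applies and, whenever $|\eta|<\varepsilon_0$, we have $|\mu'+\frac12|<\frac1{10}$, $|\nu'+2|<\frac1{10}$ on $D(1,2\delta_2)$, and there is $\sigma^*\in D(1,\delta_3)$ with $\mu(\sigma^*)=-1$. This point exists by Hurwitz or Rouché, as $\mu^0+1$ has a simple zero at $1$. Then $\nu(\sigma^*)=1$. For $0<s\le\delta_2$,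
$$|\mu(\sigma^*-s)|\le1-\tfrac s2+\tfrac s{10}<1,\qquad\mu(\sigma^*+s)\ne-1,\qquad|\nu(\sigma^*+s)|\le1-2s+\tfrac s{10}<1.$$
So $[\sigma^*-\delta_2,\sigma^*+\delta_2]\setminus\{\sigma^*\}\subset\mathrm{Att}$: on the left the fixed point attracts, on the right the $2$-cycle does. The endpoints are within distance less than $\delta_3$ of $1\mp\delta_2$, so the segments joining them to $1\mp\delta_2$ are in $\mathrm{Att}$. Together with $[-4,1-\delta_2]$ and $[1+\delta_2,L]$ this gives the path. Since $\varepsilon_0\le\delta_3$ and $\varepsilon_0<1$, $D(L,\varepsilon_0)\subset\mathrm{Att}$. $\square$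

Fix $L,S,Q,B,\varepsilon_0$ as in Lemma 8 for our absolute constant $r_1$.

**Step 4. The compact part of the barrier.** For $\sigma\in Q$ the point $\tau=(2m+1)\pi i+\sigma$ is in $\Sigma$, because $b+9<\rho/20$. For $y\in B$ we have $|e^y|\le e^S\le\rho/32$ for $R$ large. So $\eta$ in (9) is holomorphic on $Q\times B$, and by (8) $|\eta|\le128e^{2S}/\rho<\varepsilon_0$ for $R$ large. If $\sigma\in\mathrm{Att}$, then $E_\kappa^{k+1}$ has an attracting cycle, so $\kappa(\tau)\in\mathcal H$. Lemma 8 therefore gives a path from $(2m+1)\pi i-4$ to $(2m+1)\pi i+L$, with real parts $\ge-4$ and imaginary parts within $1\le b$ of $(2m+1)\pi$, which $\kappa(\cdot)$ maps into $\overline{\mathcal H}$. Also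
$$\kappa\big((2m+1)\pi i+D(L,\varepsilon_0)\big)\subset\mathcal H.$$

## 8. Barriers to infinity: prescribing $f_{2k+1}=f_k-r$

For large $c$ the $2$-cycle of $c-e^y$ works because one of its points is far to the left, where the exponential contracts enormously. This feature can be imposed directly on the singular orbit, without comparing maps: for each $r\ge r_1$ we ask for a parameter such that, after $k+1$ steps, the singular orbit runs along its own first $k$ points once more and arrives at $w-r$. In formulas,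
$$f_{k+1+j}=f_j+d_j\quad(0\le j\le k),\qquad d_k=-r.$$
Since $f_{k+1+j}-\kappa=F_je^{d_{j-1}}$ must equal $F_j+d_j$, the numbers $d_j$ are determined backwards by $d_{j-1}=\operatorname{Log}(1+d_j/F_j)$, and the loop closes if $e^w=d_0$, that is, if $e^\tau=d_0\lambda$. If all $d_j/F_j$ are tiny, then $d_0\approx-r/\lambda$ and $\tau\approx\log r+(2m+1)\pi i$, as in the model. But the equation makes sense for every $r$.

**Step 1. Two auxiliary functions.** For $u\in\mathbb C\setminus(-\infty,0]$ let
$$\psi(u)=\frac{\operatorname{Log}u}{u-1}=\int_0^1\frac{ds}{1+s(u-1)},\qquad\chi(u)=\frac{1-1/u}{\operatorname{Log}u}=\int_0^1u^{-s}\,ds,$$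
with $\psi(1)=\chi(1)=1$. The points $1+s(u-1)$ have arguments between $0$ and $\operatorname{Arg}u$, so their inverses lie in a convex cone of opening $|\operatorname{Arg}u|<\pi$. Hence $\psi(u)\ne0$, $|\operatorname{Arg}\psi(u)|\le|\operatorname{Arg}u|$, and $\operatorname{Log}\psi$ is holomorphic.

**Step 2. The numbers $d_j$ are well defined.** Let $r\ge r_1$, $\tau\in\Sigma$, $\operatorname{Re}\tau<\log r+4$, $w=\omega(\tau)$. Put $d_k=-r$ and, for $j=k,\dots,1$, $u_j=1+d_j/F_j$, $d_{j-1}=\operatorname{Log}u_j$.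

Let $j=k$. As $\operatorname{Re}w\le\operatorname{Re}\tau$ and $\operatorname{Re}\kappa>4$, $\operatorname{Re}F_k=\operatorname{Re}(w-\kappa)\le\log r\le r/2$. Hence $|F_k-r|\ge|F_k|$ and $|u_k|\ge1$. Both $F_k$ and $F_k-r$ are in the upper half-plane, and the second has the larger argument. So $u_k\notin(-\infty,0]$ and $d_{k-1}=\operatorname{Log}(F_k-r)-\operatorname{Log}F_k$, with $\operatorname{Re}d_{k-1}\ge0$ and $0<\operatorname{Im}d_{k-1}<\pi$. Also $|\psi(u_k)|\le8$. If $|u_k-1|\le\frac12$, the integral gives $|\psi|\le2$. Otherwise $|\operatorname{Log}u_k|\le\log|u_k|+\pi\le|u_k-1|+\pi$ gives $|\psi|\le1+2\pi$.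

Let $j<k$, and suppose inductively that $\operatorname{Re}d_j\ge-1$, $|\operatorname{Im}d_j|<\pi$. Let $s\in[0,1]$ and $\theta=\operatorname{Arg}F_j$; by (3) $|\theta|\le\frac\pi2-\frac\alpha2$. Then
$$|F_j+sd_j|\ge\operatorname{Re}e^{-i\theta}(F_j+sd_j)\ge|F_j|-1-\pi\ge|F_j|-5,\qquad\operatorname{Re}(F_j+sd_j)\ge|F_j|\sin\tfrac\alpha2-1>0.$$
So $F_j$ and $F_j+d_j$ are in the right half-plane, $d_{j-1}=\operatorname{Log}(F_j+d_j)-\operatorname{Log}F_j$, and $|\operatorname{Im}d_{j-1}|<\pi$. Moreover $|u_j|$ and $|1+s(u_j-1)|$ are at least $1-5/|F_j|$. Hence $|\psi(u_j)|\le1+10/|F_j|\le2$, $|u_j|^{-1}\le1+10/|F_j|$, and $\operatorname{Re}d_{j-1}=\log|u_j|\ge-1$. The induction continues.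

Since $d_{j-1}=\psi(u_j)(u_j-1)=\psi(u_j)d_j/F_j$, and since $|F_j|\ge\frac12|A_j|\ge\frac12e^R$ for $j<k$, we get by (1)
$$|d_{j-1}|\le\frac{2|d_j|}{|F_j|}\le\tfrac14|d_j|\quad(1\le j\le k-1),\qquad\sum_{j<k}\frac{10}{|F_j|}\le40e^{-R}\le\tfrac12.\tag{10}$$
All $d_j\ne0$, and $d_0=-r\prod_{j\le k}\psi(u_j)/\lambda$. Define
$$\Theta_r(\tau)=\log r+(2m+1)\pi i+\sum_{j=1}^k\operatorname{Log}\psi(u_j),\qquad\text{so that }e^{\Theta_r}=d_0\lambda.$$
A fixed point of $\Theta_r$ will close the loop.

**Step 3. Bounds on $\Theta_r$.** First, $|\operatorname{Im}\Theta_r-(2m+1)\pi|\le\pi k<b$. Second, $\operatorname{Re}\Theta_r\le\log r+\log8+\frac12<\log r+3$ by (10). For a lower bound, $u_j=e^{d_{j-1}}$ gives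
$$|\psi(u_j)|=\frac{|d_{j-1}|}{|e^{d_{j-1}}-1|}\ge e^{-|d_{j-1}|}.$$
If $|d_{k-1}|\le\frac12$, then by (10) $\sum_{j\le k}|d_{j-1}|\le\frac12\cdot\frac43=\frac23$, and $|e^{\Theta_r}|\ge re^{-2/3}\ge r/e$. Otherwise let $i\le k-1$ be minimal with $|d_i|>\frac12$. Then $\sum_{j\le i}|d_{j-1}|\le\frac23$ by (10), so
$$|d_0|=|d_i|\prod_{j\le i}\frac{|\psi(u_j)|}{|F_j|}\ge e^{-1}|d_i|\prod_{j\le i}|F_j|^{-1},\qquad|d_0\lambda|\ge\frac1{2e}\prod_{j>i}|F_j|\ge\frac1{2e}\cdot\frac\rho2\ge\frac\rho{12},$$
where we used $i<k$, $|F_k|\ge\rho/2$ and $|F_j|\ge1$. Thus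
$$\operatorname{Re}\Theta_r\ge\min(\log r-1,\ \log\rho-3)>0.\tag{11}$$

**Step 4. $\Theta_r$ is a contraction.** With $'=d/dw$ let $q_j=d_j'/d_j$. Then $q_k=0$. From $d_{j-1}'=u_j'/u_j$ and $u_j'=(u_j-1)\big(q_j-(\operatorname{Log}F_j)'\big)$ we obtain
$$q_{j-1}=\frac{u_j-1}{u_j\operatorname{Log}u_j}\big(q_j-(\operatorname{Log}F_j)'\big)=\chi(u_j)\big(q_j-(\operatorname{Log}F_j)'\big).$$
Since $|u^{-s}|=|u|^{-s}$, $|\chi(u_j)|\le\max(1,|u_j|^{-1})$, which is $\le1$ for $j=k$ and $\le1+10/|F_j|$ for $j<k$. Unrolling, $q_0=-\sum_j\big(\prod_{i\le j}\chi(u_i)\big)(\operatorname{Log}F_j)'$, so by (6) and (10) $|q_0|\le e^{1/2}\cdot\frac8\rho\le\frac{16}\rho$. As $e^{\Theta_r}=d_0\lambda$, $\frac{d\Theta_r}{dw}=q_0+\sum_j(\operatorname{Log}F_j)'$. With $|\omega'|\le2$ this gives $|d\Theta_r/d\tau|\le2\cdot\frac{24}\rho\le\frac12$.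

Hence $\Theta_r$ is a contraction, with constant $\frac12$, of the compact convex set
$$N_r=\{-5\le\operatorname{Re}\tau\le\log r+3,\ |\operatorname{Im}\tau-(2m+1)\pi|\le b\}.$$
It maps $N_r$ into itself by Step 3, and $N_r\subset\Sigma$ because $2b+8<\rho/20$. Let $\tau_m(r)$ be its unique fixed point. By (11), $\operatorname{Re}\tau_m(r)>0$.

**Step 5. Continuity in $r$.** For $r<r'$ we have $N_r\subset N_{r'}$, and
$$|\tau_m(r)-\tau_m(r')|\le|\Theta_r(\tau_m(r))-\Theta_{r'}(\tau_m(r))|+\tfrac12|\tau_m(r)-\tau_m(r')|,$$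
so $|\tau_m(r)-\tau_m(r')|\le2|\Theta_{r'}(\tau_m(r))-\Theta_r(\tau_m(r))|$. For each $r_2>r_1$ the map $(s,\tau)\mapsto\Theta_s(\tau)$ is uniformly continuous on the compact set $\{(s,\tau):r_1\le s\le r_2,\ \tau\in N_s\}$. So $\tau_m$ is continuous.

**Step 6. The loop closes.** At $\tau=\tau_m(r)$ we have $e^\tau=e^{\Theta_r}=d_0\lambda$, so $e^w=e^\tau/\lambda=d_0$. Hence $f_{k+1}=\kappa+e^w=f_0+d_0$, and inductively
$$f_{k+1+j}=\kappa+e^{f_{j-1}+d_{j-1}}=\kappa+F_ju_j=\kappa+F_j+d_j=f_j+d_j\qquad(1\le j\le k).\tag{12}$$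
In particular $v:=f_{2k+1}=w-r$.

**Step 7. The curve goes to infinity.** We claim $\operatorname{Re}\tau_m(r)\to\infty$ as $r\to\infty$. If $\operatorname{Re}\tau_m(r_i)$ were bounded for some $r_i\to\infty$, then the $\tau_m(r_i)$ would stay in a compact subset of $\Sigma$, and $w$ and all $F_j$ in compact subsets of $\mathbb C$ and $\mathbb C\setminus\{0\}$. So $|u_k|=|1-r_i/F_k|\to\infty$, $|d_{k-1}|=|\operatorname{Log}u_k|\to\infty$, hence $|u_{k-1}|\to\infty$ and $|d_{k-2}|\to\infty$, and so on down to $|d_0|\to\infty$. This contradicts $d_0=e^w$.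

**Step 8. Hyperbolicity along the curve.** Let $\tau=\tau_m(r)$, $r\ge r_1$. We show that $D(v,1)$ returns into $D(v,\frac12)$ after $2k+2$ steps. Lemma 2 applies to $f_0,\dots,f_k=w$. By (12) it also applies to $f_{k+1},\dots,f_{2k+1}=v$: for $1\le j<k$, $|f_{k+1+j}-\kappa|=|F_j+d_j|\ge|F_j|-5\ge2$, and for $j=k$, $|F_k-r|\ge\operatorname{Im}F_k\ge2$. Both inverse branches are defined on the unit discs about $w$ and $v$ respectively. Let
$$\Lambda=\prod_{j\le k}(F_j+d_j)=\lambda\prod_{j\le k}u_j,\qquad t=e|e^v\lambda|=e^{1-r}|e^\tau|\le e^4re^{-r};$$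
the last bound uses $\operatorname{Re}\tau\le\log r+3$. By the choice of $r_1$, $4t\le1$. Then
$$E_\kappa(D(v,1))\subset D(\kappa,e|e^v|)=D(\kappa,t/|\lambda|),\qquad E_\kappa^{k+1}(D(v,1))\subset D(w,4t),$$
$$E_\kappa^{k+2}(D(v,1))\subset D\big(f_{k+1},|e^w|(e^{4t}-1)\big)\subset D(f_{k+1},8t|d_0|).$$
The second inclusion is Lemma 2 with $s=4t$, and the last one uses $e^x-1\le2x$ on $[0,1]$. If $64t|d_0\Lambda|\le1$, then $8t|d_0|\le\frac1{8|\Lambda|}$, and Lemma 2 for the second orbit piece with $s=\frac12$ gives $E_\kappa^{2k+2}(D(v,1))\subset D(v,\frac12)$. So $\kappa\in\mathcal H$ by (SP).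

It remains to verify $64t|d_0\Lambda|\le1$. We have $|d_0\lambda|=|e^\tau|\le e^3r$, $|u_k|=|1-r/F_k|\le1+r$, and $|d_j|\le|d_{k-1}|\le\log(1+r)+\pi$ for $j<k$. So
$$\prod_{j<k}|u_j|\le\exp\Big(\sum_{j<k}\frac{|d_j|}{|F_j|}\Big)\le\exp\big(4e^{-R}(\log(1+r)+\pi)\big)\le2(1+r).$$
Hence $64t|d_0\Lambda|\le64\cdot e^4re^{-r}\cdot e^3r\cdot2(1+r)^2=128e^7r^2(1+r)^2e^{-r}\le1$. So $\kappa(\tau_m(r))\in\mathcal H$ for all $r\ge r_1$.

**Step 9. Joining the two parts.** We compare $\tau_m(r_1)$ with the end $(2m+1)\pi i+L$ of the compact part. At $r=r_1$, $|u_k-1|=r_1/|F_k|\le2r_1/\rho$, so $|d_{k-1}|=|\operatorname{Log}u_k|\le4r_1/\rho$. For $j<k$, $|u_j-1|=|d_j|/|F_j|\le|d_j|$. For $|u-1|\le\frac14$ the series of $\psi$ gives $|\psi(u)-1|\le\frac{|u-1|}2\cdot\frac1{1-|u-1|}\le\frac23|u-1|\le\frac16$, hence $|\operatorname{Log}\psi(u)|\le2|u-1|$. With (10) and $\tau_m(r_1)=\Theta_{r_1}(\tau_m(r_1))$,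
$$|\tau_m(r_1)-(2m+1)\pi i-L|\le\sum_{j\le k}|\operatorname{Log}\psi(u_j)|\le\frac{4r_1}\rho+2\cdot\frac43\cdot\frac{4r_1}\rho\le\frac{16r_1}\rho<\varepsilon_0$$
for $R$ large. The segment between the two points lies in $(2m+1)\pi i+D(L,\varepsilon_0)$, which $\kappa(\cdot)$ maps into $\mathcal H$ by Section 7. The concatenation of the compact part, this segment, and $\tau_m(r)$, $r\ge r_1$, is $\Gamma_m$. Its real parts are $\ge-4$, its imaginary parts are within $b$ of $(2m+1)\pi$, so it stays in $\Sigma$, and its real part tends to $+\infty$ by Step 7. This proves Proposition 7. $\square$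

## 9. Enclosing $X$ between two barriers

**Proof of the Main Proposition.** Let $X$ be connected, $\kappa_0\in X$, $X\cap\overline{\mathcal H}=\emptyset$, $x_0\ge R$. The normalizations (translation by $2\pi i\mathbb Z$, conjugation) are applied to $X$ as well; they preserve $\overline{\mathcal H}$ and real parts.

**Step 1. The fence in the $\tau$-plane.** Let $m_+$ be the smallest integer with $(2m_++1)\pi>\operatorname{Im}\tau_0+b+1$, and $m_-$ the largest with $(2m_-+1)\pi<\operatorname{Im}\tau_0-b-1$. Then $|(2m_\pm+1)\pi-\operatorname{Im}\tau_0|\le b+1+2\pi<b+8$, so Proposition 7 applies. Let $\Gamma_\pm=\Gamma_{m_\pm}$ and $b'=2b+20<\rho/20$. The path $\Gamma_+$ lies in $\operatorname{Im}\tau_0+1<\operatorname{Im}\tau\le\operatorname{Im}\tau_0+2b+8$, and $\Gamma_-$ lies symmetrically below. Both are closed sets, since $\operatorname{Re}\Gamma_\pm\to\infty$ at the end. Let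
$$\Pi=\{\operatorname{Re}\tau>-4,\ |\operatorname{Im}\tau-\operatorname{Im}\tau_0|<b'\}\ni\tau_0,$$
and let $V$ be the component of $\Pi\setminus(\Gamma_+\cup\Gamma_-)$ containing $\tau_0$.

**Step 2. $V$ does not get past the barriers.** We claim that $\overline V$ does not meet $\operatorname{Im}\tau=\operatorname{Im}\tau_0\pm b'$. Suppose it meets the upper line. Then $V$ contains a point with imaginary part greater than $\operatorname{Im}\tau_0+2b+8$, and the vertical segment from it up to the line misses $\Gamma_\pm$. So there is a path in $\overline\Pi\setminus(\Gamma_+\cup\Gamma_-)$ from $\tau_0$ to the upper line. Choose $x_1$ larger than all real parts on it. The part of it after the last time its imaginary part is $\operatorname{Im}\tau_0$ joins bottom and top of the rectangle $[-4,x_1]\times[\operatorname{Im}\tau_0,\operatorname{Im}\tau_0+b']$ inside this rectangle. The initial piece of $\Gamma_+$ up to its first point of real part $x_1$ joins the left and right sides inside the rectangle. By the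 crossing lemma the two meet, a contradiction. The lower line is treated in the same way with $\Gamma_-$.

**Step 3. The fence in the parameter plane.** By Step 2, $\partial V\subset\{\operatorname{Re}\tau=-4\}\cup\Gamma_+\cup\Gamma_-$ and $\overline V\subset\Sigma$. By (7) and Proposition 7, $\kappa(\partial V)\subset\overline{\mathcal H}$. The set $\kappa(V)$ is open. If $q\in\partial\kappa(V)$, choose $\tau_n\in V$ with $\kappa(\tau_n)\to q$. As $\kappa(\tau)\to\infty$ when $\tau\to\infty$ in $\Sigma$, the sequence $(\tau_n)$ is bounded, so a subsequence converges to some $\tau\in\overline V\subset\Sigma$ with $\kappa(\tau)=q$. Here $\tau\notin V$, since $q\notin\kappa(V)$. So $\partial\kappa(V)\subset\kappa(\partial V)\subset\overline{\mathcal H}$.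

The set $X$ is connected, contains $\kappa_0=\kappa(\tau_0)\in\kappa(V)$ and misses $\partial\kappa(V)$. Therefore
$$X\subset\kappa(V)\subset T_0\subset\{\operatorname{Re}\kappa>x_0-2\}.\tag{13}$$
$\blacksquare$

With Section 3 this completes the proof of Theorem A.

## 10. Diameters tending to zero far to the right

**Proof of Theorem B.** Let $\alpha\in(0,\frac1{10}]$, let $R=R(\alpha)$ (enlarged if necessary), and let $X$ be connected, disjoint from $\overline{\mathcal H}$, and meeting $\{\operatorname{Re}\kappa\ge R+1\}$. We show $\operatorname{diam}X\le9\alpha$; since $\alpha$ can be taken arbitrarily small, this gives the theorem.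

**Step 1. Real parts.** Let $\kappa_0\in X$ with $\operatorname{Re}\kappa_0\ge R$, normalized as before, and $\kappa\in X$. By (13), $\kappa=\kappa(\tau)$ with $\tau\in V$; put $w=\omega(\tau)$. We bound $|e^\kappa|=|F_1|$ from below.

If $k=1$: since $w=\tau-c(w)$ and $a_k=\tau_0-c(a_k)$, $|\operatorname{Im}w-Y|\le b'+2\pi k$. So by (4) and (5)
$$|e^\kappa|=|F_1|\ge\operatorname{Im}F_1\ge\rho\cos\alpha-(b'+2\pi k+3\pi)\ge(1-\alpha^2)\rho,\qquad\rho=|A_1|=e^{\operatorname{Re}\kappa_0},$$
for $R$ large, because $\cos\alpha\ge1-\frac{\alpha^2}2$ and the bracket is an absolute constant when $k=1$.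

If $k\ge2$: $f_1\in T_1$ and $F_1=(f_1-\kappa_0)(1+\delta)$ with $|\delta|\le\delta_0$. By (2), $|e^\kappa|=|F_1|\ge(|A_1|-12)(1-\delta_0)\ge(1-\alpha^2)|A_1|$, and $|A_1|=e^{\operatorname{Re}\kappa_0}$.

In both cases $\operatorname{Re}\kappa\ge\operatorname{Re}\kappa_0-2\alpha^2$. Applied to a $\kappa_0\in X$ with $\operatorname{Re}\kappa_0\ge R+1$, this shows that all of $X$ lies in $\operatorname{Re}\ge R$. So any point of $X$ may serve as $\kappa_0$, and
$$|\operatorname{Re}\kappa-\operatorname{Re}\kappa_0|\le2\alpha^2\qquad\text{for all }\kappa,\kappa_0\in X.$$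

**Step 2. Distances when $k=1$.** Now $|F_1|=e^{\operatorname{Re}\kappa}\le\rho e^{2\alpha^2}$ and $\operatorname{Im}F_1\ge(1-\alpha^2)\rho$, so $\sin\operatorname{Arg}F_1\ge(1-\alpha^2)e^{-2\alpha^2}\ge1-3\alpha^2$. Let $\phi=|\operatorname{Arg}F_1-\frac\pi2|<\frac\pi2$. Since $1-\cos\phi\ge2\phi^2/\pi^2$, we get $\phi\le\pi\alpha\sqrt{3/2}\le4\alpha$. The same holds for $A_1$ in place of $F_1$, by (4). As $\kappa=\operatorname{Log}F_1+2\pi is_1$ and $\kappa_0=\operatorname{Log}A_1+2\pi is_1$, we have $|\operatorname{Im}\kappa-\operatorname{Im}\kappa_0|\le8\alpha$ and $|\kappa-\kappa_0|\le8\alpha+2\alpha^2\le9\alpha$.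

**Step 3. Distances when $k\ge2$.** Write $f_1-a_1=t=t_1+t_2$ with $t_1\ge0$, $|t_2|<12$ as in Section 5. From $|F_1|=e^{\operatorname{Re}\kappa}\le|A_1|e^{2\alpha^2}$ and $F_1=(A_1+t)(1+\delta)$ we get, for $R$ large,
$$|A_1+t_1|\le\frac{e^{2\alpha^2}}{1-\delta_0}|A_1|+12\le(1+5\alpha^2)|A_1|.$$
As $\operatorname{Re}A_1>0$, $|A_1+t_1|^2\ge|A_1|^2+t_1^2$. So $t_1^2\le(10\alpha^2+25\alpha^4)|A_1|^2$ and $t_1\le3.4\alpha|A_1|$. Therefore
$$\Big|\frac{F_1}{A_1}-1\Big|\le\Big(3.4\alpha+\frac{12}{|A_1|}\Big)(1+\delta_0)+\delta_0\le4\alpha\le0.4.$$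
Both $F_1$ and $A_1$ lie in the right half-plane, by (3) and the definition of $k$. So
$$|\kappa-\kappa_0|=|\operatorname{Log}F_1-\operatorname{Log}A_1|=\Big|\operatorname{Log}\frac{F_1}{A_1}\Big|\le\frac{4\alpha}{0.6}\le8\alpha.$$

In both cases $|\kappa-\kappa_0|\le9\alpha$. Since $\kappa,\kappa_0\in X$ were arbitrary, $\operatorname{diam}X\le9\alpha$. $\blacksquare$
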